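\title{A Gorenstein projective module that is not Ding projective}

\begin{abstract}
We construct a commutative coherent ring $R$ and a strongly Gorenstein projective $R$-module that is neither Ding projective nor Gorenstein flat. The ring can be taken of any cardinality $\kappa\ge\aleph_\omega$, and this bound is exact: over a ring of cardinality less than $\aleph_\omega$ every Gorenstein projective module is Ding projective. All proofs are in ZFC.
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity, and modules are left modules unless stated otherwise. Complexes are indexed by all integers, $\mathbf P=(\cdots\to P_1\to P_0\to P_{-1}\to P_{-2}\to\cdots)$.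

\begin{definition}\label{def:classes}
Let $R$ be a ring and $M$ an $R$-module.
\begin{enumerate}
\item[(1)] $M$ is \emph{Gorenstein projective} if there is an exact complex $\mathbf P$ of projective modules with $M=\operatorname{Ker}(P_{-1}\to P_{-2})$ such that $\operatorname{Hom}_R(\mathbf P,Q)$ is exact for every projective module $Q$. Such a complex is a \emph{complete projective resolution} of $M$.
\item[(2)] $M$ is \emph{strongly Gorenstein projective} if it has a complete projective resolution of the form $\cdots\xrightarrow{f}P\xrightarrow{f}P\xrightarrow{f}\cdots$, with one module $P$ and one map $f$.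
\item[(3)] $M$ is \emph{Ding projective} (or \emph{strongly Gorenstein flat}) if there is an exact complex $\mathbf P$ of projective modules with $M=\operatorname{Ker}(P_{-1}\to P_{-2})$ such that $\operatorname{Hom}_R(\mathbf P,F)$ is exact for every flat module $F$.
\item[(4)] $M$ is \emph{Gorenstein flat} if there is an exact complex $\mathbf F$ of flat modules with $M=\operatorname{Ker}(F_{-1}\to F_{-2})$ such that $I\otimes_R\mathbf F$ is exact for every injective right $R$-module $I$.
\end{enumerate}
The four classes are denoted by $\mathcal{GP}(R)$, $\mathcal{SGP}(R)$, $\mathcal{DP}(R)$ and $\mathcal{GF}(R)$.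
\end{definition}

The exactness conditions in (1)--(3) are extension properties. Let $\mathbf P$ be exact and let $Z_i\subseteq P_i$ be the image of $P_{i+1}\to P_i$. A map $P_{i+1}\to B$ that vanishes on the image of $P_{i+2}$ is the same as a map $Z_i\to B$, and it is a boundary in $\operatorname{Hom}_R(\mathbf P,B)$ exactly when this map extends to $P_i$. So $\operatorname{Hom}_R(\mathbf P,B)$ is exact if and only if every map from a cycle module $Z_i$ to the \emph{test module} $B$ extends to $P_i$. The simplest module that has properties (1)--(3) without being projective is $M=yR$ over $R=k[y]/(y^2)$, with $k$ a field: take $P=R$ and let $f$ be multiplication by $y$; then $\operatorname{Hom}_R(\mathbf P,F)\cong\mathbf P\otimes_RF$ is exact for every flat $F$.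

For every ring, $\mathcal{SGP}(R)\subseteq\mathcal{GP}(R)$ by definition, and $\mathcal{DP}(R)\subseteq\mathcal{GP}(R)$ because projective modules are flat. There are rings with $\mathcal{GP}(R)\not\subseteq\mathcal{SGP}(R)$ (Bennis and Mahdou), and over coherent rings Ding projective modules are Gorenstein flat (Ding et al.). The following problem comes from \cite{SML}.

\begin{quote}
\emph{Does $\mathcal{GP}(R)\subseteq\mathcal{DP}(R)$ hold for every ring $R$? That is, is every Gorenstein projective module Ding projective?}
\end{quote}

Definitions (1) and (3) differ only in the class of test modules, and two arguments suggest that the passage from projective to flat test modules costs nothing. First, every flat module is a direct limit of finitely generated free modules, and direct limits are exact; if all terms $P_i$ of a complete projective resolution are finitely generated, then $\operatorname{Hom}_R(P_i,-)$ commutes with direct limits, so $\operatorname{Hom}_R(\mathbf P,F)$ is exact for every flat $F$. Second, a test module of finite projective dimension never destroys exactness (Lemma~\ref{lem:finitepd}).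 One is led to guess that the answer is yes. It is no, but both arguments reach far: they settle everything below the cardinal $\aleph_\omega$, and a counterexample appears exactly there.

Recall that a commutative ring is \emph{coherent} if each of its finitely generated ideals is finitely presented.

\begin{theorem}\label{thm:A}
Let $k$ be a field and let $X=X'\sqcup\bigsqcup_{n\ge0}X_n$ be a set of variables with $|X_n|=\aleph_n$ and $X'$ arbitrary, possibly empty. Put
\[
T=k[X],\qquad E=T\Bigl[x^{-1}:x\in\bigsqcup_{n\ge0}X_n\Bigr],\qquad R=T[y,z]/(y,z)^2 .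
\]
Then $R$ is commutative and coherent, $R\otimes_TE$ is a flat $R$-module, and there is a strongly Gorenstein projective $R$-module $M$ such that
\begin{enumerate}
\item[(a)] $\operatorname{Ext}^i_R(M,R\otimes_TE)\ne0$ for all $i\ge1$, so $M$ is not Ding projective;
\item[(b)] there is an injective $R$-module $I$ with $\operatorname{Tor}^R_i(I,M)\ne0$ for all $i\ge1$, so $M$ is not Gorenstein flat.
\end{enumerate}
Hence $\mathcal{SGP}(R)\not\subseteq\mathcal{DP}(R)$, $\mathcal{GP}(R)\not\subseteq\mathcal{DP}(R)$ and $\mathcal{SGP}(R)\not\subseteq\mathcal{GF}(R)$.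
\end{theorem}

\begin{theorem}\label{thm:B}
Let $R$ be any ring.
\begin{enumerate}
\item[(1)] If a Gorenstein projective module $M$ has a complete projective resolution each of whose terms is generated by fewer than $\aleph_\omega$ elements, then $M$ is Ding projective.
\item[(2)] If $|R|<\aleph_\omega$, then $\mathcal{GP}(R)=\mathcal{DP}(R)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:card}
Let $\kappa$ be an infinite cardinal. There is a ring $R$ of cardinality $\kappa$ with $\mathcal{GP}(R)\not\subseteq\mathcal{DP}(R)$ if and only if $\kappa\ge\aleph_\omega$.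
\end{corollary}

No set-theoretic assumption beyond ZFC is used. The proof of Theorem~\ref{thm:A} has two independent parts. Section~\ref{sec:fold} is formal: from a free resolution of any module $E$ over any commutative ring $T$ it builds an exact periodic complex of free modules over $T[y,z]/(y,z)^2$ whose duals remember the groups $\operatorname{Ext}^i_T(E,-)$. Section~\ref{sec:ext} is a cardinality argument: for $T$ and $E$ as in the theorem, $\operatorname{Ext}^i_T(E,-)$ vanishes on free modules for all $i\ge0$. Section~\ref{sec:A} combines the two, and Section~\ref{sec:B} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:card}.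

For a module $B$ and a set $\lambda$, the direct sum of copies of $B$ indexed by $\lambda$ is $B^{(\lambda)}$. The projective dimension of $B$ is $\operatorname{pd}B$; recall that $\operatorname{pd}B\le m$ if and only if $\operatorname{Ext}^{m+1}(B,-)=0$. For a cardinal $\mu$, a module is \emph{$\mu$-generated} if it is generated by at most $\mu$ elements.

\section{Test modules}\label{sec:test}

Definitions (3) and (4) ask for the existence of a complex. To show that a module fails them we need conditions that do not depend on the complex.

\begin{lemma}\label{lem:necessary}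
If $M$ is Ding projective, then $\operatorname{Ext}^i_R(M,F)=0$ for all $i\ge1$ and all flat $F$. If $M$ is Gorenstein flat, then $\operatorname{Tor}_i^R(I,M)=0$ for all $i\ge1$ and all injective right modules $I$.
\end{lemma}

\begin{proof}
In Definition~\ref{def:classes}(3), $M$ is the image of $P_0\to P_{-1}$, so $\cdots\to P_1\to P_0\to M\to0$ is a projective resolution, and for $i\ge1$ the group $\operatorname{Ext}^i_R(M,F)$ is the cohomology of $\operatorname{Hom}_R(\mathbf P,F)$ at $\operatorname{Hom}_R(P_i,F)$. In (4), $\cdots\to F_1\to F_0\to M\to0$ is a flat resolution; flat resolutions compute Tor, so $\operatorname{Tor}_i^R(I,M)$ is the homology of $I\otimes_R\mathbf F$ at $I\otimes_RF_i$.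
\end{proof}

\begin{lemma}\label{lem:finitepd}
If $\mathbf P$ is a complete projective resolution and $\operatorname{pd}B<\infty$, then $\operatorname{Hom}_R(\mathbf P,B)$ is exact.
\end{lemma}

\begin{proof}
Induction on $m=\operatorname{pd}B$; the case $m=0$ is the definition. For $m\ge1$ choose an exact sequence $0\to B'\to Q\to B\to0$ with $Q$ projective and $\operatorname{pd}B'\le m-1$. Since the terms of $\mathbf P$ are projective,
\[
0\to\operatorname{Hom}_R(\mathbf P,B')\to\operatorname{Hom}_R(\mathbf P,Q)\to\operatorname{Hom}_R(\mathbf P,B)\to0
\]
is a short exact sequence of complexes. The first two are exact, so the third is exact by the long exact cohomology sequence.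
\end{proof}

The last lemma shows how restrictive the vanishing proved in Section~\ref{sec:ext} is.

\begin{lemma}\label{lem:top}
If $B\ne0$ and $d=\operatorname{pd}B<\infty$, then $\operatorname{Ext}^d_R(B,R^{(\lambda)})\neq0$ for some set $\lambda$.
\end{lemma}

\begin{proof}
Choose $H$ with $\operatorname{Ext}^d_R(B,H)\ne0$ (for $d=0$ take $H=B$) and a surjection $R^{(\lambda)}\to H$ with kernel $H'$. The sequence $\operatorname{Ext}^d_R(B,R^{(\lambda)})\to\operatorname{Ext}^d_R(B,H)\to\operatorname{Ext}^{d+1}_R(B,H')=0$ is exact.
\end{proof}

\section{An exact periodic complex from a free resolution}\label{sec:fold}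

Suppose that $T$ is a commutative ring and $E\ne0$ is a flat $T$-module with $\operatorname{Ext}^i_T(E,Q)=0$ for all projective $Q$ and all $i\ge0$, including $i=0$. Take a free resolution $L_\bullet$ of $E$ and extend it by zeros in negative degrees. Then $\operatorname{Hom}_T(L_\bullet,Q)$ is exact for every projective $Q$, while $\operatorname{Hom}_T(L_\bullet,E)$ is not, since its cohomology in degree $0$ contains $\mathrm{id}_E$. The duals behave as a counterexample requires. The only flaw is that $L_\bullet$ itself is not exact: it has homology $E$ in degree $0$. We need a modification that kills the homology of the complex and leaves the cohomology of its duals alive. The smallest case shows how.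

\begin{example}\label{ex:toy}
Let $R=k[y,z]/(y,z)^2$ with maximal ideal $\mathfrak m=ky\oplus kz$, and let $P$ be the free $R$-module with basis $e_0,e_1,e_2,\dots$. Define
\[
f(e_{2n})=ye_n,\qquad f(e_{2n+1})=ze_n .
\]
The map $f$ kills $\mathfrak mP$ and sends the $k$-basis $\{e_n\}$ of a complement of $\mathfrak mP$ bijectively onto the $k$-basis $\{ye_n,ze_n\}$ of $\mathfrak mP$. Hence $\operatorname{Ker}f=\mathfrak mP=\operatorname{Im}f$, and $\cdots\xrightarrow{f}P\xrightarrow{f}P\xrightarrow{f}\cdots$ is exact.

The dual is not exact. Identify $\operatorname{Hom}_R(P,R)$ with the sequences $(r_0,r_1,\dots)$ in $R$. Then $f^*(r_0,r_1,\dots)=(yr_0,zr_0,yr_1,zr_1,\dots)$. The sequence $(z,0,0,\dots)$ is a cycle, and it is not a boundary, because the first entry of a boundary lies in $ky$.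

Infinite rank is forced. If $P$ had finite rank $r>0$ and $f(P)\subseteq\mathfrak mP$, then $\dim_k\operatorname{Im}f\le r<2r\le\dim_k\operatorname{Ker}f$.
\end{example}

We now combine the map of Example~\ref{ex:toy} with the differential of a resolution; the example is the case $T=E=k$, $L_\bullet=k$. Let $T$ be a commutative ring, $E$ a $T$-module, $L_\bullet\to E$ a free resolution, and
\[
R=T[y,z]/(y,z)^2=T\oplus Ty\oplus Tz .
\]
For a $T$-module $H$ we write $R\otimes_TH=H\oplus yH\oplus zH$. To gain room for the equation ``$r=2r$'', pass to $G_i=L_i^{(\mathbb N)}$; then $G_\bullet$ is a free resolution of $E^{(\mathbb N)}$. To obtain a complex with a single term, forget the grading: $G=\bigoplus_{i\ge0}G_i$ is a free $T$-module, and the differential is a map $\partial:G\to G$ with $\partial^2=0$ and $\partial G_0=0$. Define four degree-preserving endomorphisms of $G$. The map $\sigma$ is $(-1)^i$ on $G_i$, and on sequences in $L_i^{(\mathbb N)}$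
\[
\alpha(v_0,v_1,\dots)=(v_0,v_2,v_4,\dots),\qquad
\beta(v_0,v_1,\dots)=(v_1,v_3,v_5,\dots),
\]
\[
\beta'(v_0,v_1,\dots)=(0,v_0,0,v_1,\dots).
\]
The maps $\alpha,\beta,\beta'$ only move coordinates, so they commute with $\partial$ and $\sigma$. Moreover $\sigma^2=1$, $\sigma\partial=-\partial\sigma$, $\beta\beta'=1$, and $(\alpha,\beta):G\to G\oplus G$ is bijective. Let $P=R\otimes_TG$, a free $R$-module, and let $f:P\to P$ be the $R$-linear map with
\[
f(g)=\partial g+y\,\alpha\sigma g+z\,\beta\sigma g\qquad(g\in G).
\]
The sign $\sigma$ makes the added terms anticommute with $\partial$, which is what $f^2=0$ requires.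

\begin{proposition}\label{prop:fold}
With this notation:
\begin{enumerate}
\item[(a)] $\mathbf P=(\cdots\xrightarrow{f}P\xrightarrow{f}P\xrightarrow{f}\cdots)$ is an exact complex of free $R$-modules;
\item[(b)] for a $T$-module $H$, the complex $\operatorname{Hom}_R(\mathbf P,R\otimes_TH)$ is exact if and only if $\operatorname{Ext}^i_T(E,H)=0$ for all $i\ge0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Since $(y,z)^2=0$, for $a,b,c\in G$,
\begin{equation}\label{eq:f}
f(a+yb+zc)=\partial a+y(\alpha\sigma a+\partial b)+z(\beta\sigma a+\partial c).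
\end{equation}
Taking $a=\partial g$, $b=\alpha\sigma g$, $c=\beta\sigma g$ gives
\[
f^2(g)=\partial^2g+y\,\alpha(\sigma\partial+\partial\sigma)g+z\,\beta(\sigma\partial+\partial\sigma)g=0 .
\]
Now suppose that $a+yb+zc\in\operatorname{Ker}f$. Let $h\in G$ be the element with $\alpha h=b$ and $\beta h=c$. By \eqref{eq:f}, $\alpha\partial h=\partial b=-\alpha\sigma a$ and $\beta\partial h=\partial c=-\beta\sigma a$. Since $(\alpha,\beta)$ is injective, $\partial h=-\sigma a$. Hence $\partial\sigma h=-\sigma\partial h=a$, and
\[
f(\sigma h)=\partial\sigma h+y\,\alpha h+z\,\beta h=a+yb+zc .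
\]

(b) An $R$-linear map $\varphi:P\to R\otimes_TH$ is determined by its restriction $g\mapsto\varphi_0(g)+y\varphi_1(g)+z\varphi_2(g)$ to $G$, that is, by a triple $(\varphi_0,\varphi_1,\varphi_2)$ of $T$-linear maps $G\to H$. From $\varphi f(g)=\varphi(\partial g)+y\varphi(\alpha\sigma g)+z\varphi(\beta\sigma g)$ we read off
\begin{equation}\label{eq:dual}
f^*(\varphi_0,\varphi_1,\varphi_2)=(\varphi_0\partial,\ \varphi_1\partial+\varphi_0\alpha\sigma,\ \varphi_2\partial+\varphi_0\beta\sigma).
\end{equation}
Consider the condition
\begin{quote}
$(\dagger)$\quad every $T$-linear $\psi:G\to H$ with $\psi\partial=0$ has the form $\psi'\partial$ for some $T$-linear $\psi':G\to H$.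
\end{quote}
Since $\operatorname{Hom}_T(G,H)=\prod_i\operatorname{Hom}_T(G_i,H)$ and $\partial$ has degree $-1$, condition $(\dagger)$ says that $0\to\operatorname{Hom}_T(G_0,H)\to\operatorname{Hom}_T(G_1,H)\to\cdots$ is exact. The cohomology of this complex is $\operatorname{Ext}^i_T(E^{(\mathbb N)},H)=\prod_{\mathbb N}\operatorname{Ext}^i_T(E,H)$. So $(\dagger)$ holds if and only if $\operatorname{Ext}^i_T(E,H)=0$ for all $i\ge0$.

Assume $(\dagger)$ and let $f^*\varphi=0$. The first component of \eqref{eq:dual} gives $\varphi_0\partial=0$, so $\varphi_0=\chi_0\partial$ for some $\chi_0$. The second gives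
\[
\varphi_1\partial=-\chi_0\partial\alpha\sigma=\chi_0\alpha\sigma\partial ,
\]
so $(\varphi_1-\chi_0\alpha\sigma)\partial=0$ and $\varphi_1=\chi_0\alpha\sigma+\chi_1\partial$ for some $\chi_1$. The third, with $\beta$ in place of $\alpha$, gives $\varphi_2=\chi_0\beta\sigma+\chi_2\partial$ for some $\chi_2$. By \eqref{eq:dual}, $\varphi=f^*(\chi_0,\chi_1,\chi_2)$.

Conversely, assume that $\operatorname{Hom}_R(\mathbf P,R\otimes_TH)$ is exact and let $\psi\partial=0$. Then $(0,\psi,0)$ is a cycle, so there are $\chi_0,\chi_1,\chi_2$ with
\[
\psi=\chi_1\partial+\chi_0\alpha\sigma,\qquad 0=\chi_2\partial+\chi_0\beta\sigma .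
\]
Composing the second equation on the right with $\sigma\beta'$ gives $\chi_0=-\chi_2\partial\sigma\beta'=\chi_2\sigma\beta'\partial$. Substituting into the first and using $\partial\alpha\sigma=-\alpha\sigma\partial$, we get $\psi=(\chi_1-\chi_2\sigma\beta'\alpha\sigma)\partial$. So $(\dagger)$ holds.
\end{proof}

Part (a) does not use the exactness of $L_\bullet$ in any degree: the bijection $(\alpha,\beta)$ cancels whatever homology $(G,\partial)$ has. The transpose of this bijection is a map $\operatorname{Hom}_T(G,H)^2\to\operatorname{Hom}_T(G,H)$, whereas \eqref{eq:dual} involves the map $\chi\mapsto(\chi\alpha,\chi\beta)$ in the opposite direction. This map does not reach $(\psi,0)$ for $\psi\ne0$, since $\beta$ is onto, and so nothing cancels in the dual.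

\begin{remark}\label{rem:onevar}
One variable does not suffice. Over $R_1=T[y]/(y^2)$ put $f_1(g)=\partial g+y\sigma g$ on $R_1\otimes_TG$. Now $f_1^*(\varphi_0,\varphi_1)=(\varphi_0\partial,\varphi_1\partial+\varphi_0\sigma)$. If this is $0$, then $\varphi_1\sigma\partial=-\varphi_1\partial\sigma=\varphi_0$, so $(\varphi_0,\varphi_1)=f_1^*(\varphi_1\sigma,0)$. The dual with values in $R_1\otimes_TH$ is exact for every $H$ and retains no trace of $E$.
\end{remark}

\section{A flat module with no Ext into free modules}\label{sec:ext}

Proposition~\ref{prop:fold} reduces the problem to finding a nonzero flat module $E$ with $\operatorname{Ext}^i_T(E,T^{(\lambda)})=0$ for all $i\ge0$ and all $\lambda$. By Lemma~\ref{lem:top} such a module has infinite projective dimension. We obtain it as an increasing union of localizations $E^{(n)}$ for which the vanishing holds in degrees $\le n$; each new block of inverted variables raises the range by one degree. In this section $\otimes=\otimes_k$, and $k[Z^{\pm1}]$ is the Laurent polynomial ring in a set $Z$ of variables.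

Unions are handled by the following sequence. If $B_0\subseteq B_1\subseteq\cdots$ are modules with union $B$, then
\begin{equation}\label{eq:tel}
0\to\bigoplus_nB_n\xrightarrow{\ \delta\ }\bigoplus_nB_n\xrightarrow{\ \Sigma\ }B\to0,\qquad \delta(c)_n=c_n-c_{n-1},\quad c_{-1}=0,
\end{equation}
is exact, where $\Sigma$ is the sum: $\delta(c)=0$ forces $c_0=0,c_1=0,\dots$ in turn, $\Sigma\delta(c)$ telescopes to $0$, and if $\Sigma(b)=0$ then $b=\delta(c)$ for the finitely supported $c_n=b_0+\dots+b_n\in B_n$.

\subsection*{Adding a block of variables}
Let $T'$ be a commutative $k$-algebra, $E'$ a $T'$-module and $L_\bullet\to E'$ a free resolution. For a $k$-vector space $U$ put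
\[
\Phi^j(U)=\operatorname{Ext}^j_{T'}(E',T'\otimes U)=H^j\bigl(\operatorname{Hom}_{T'}(L_\bullet,T'\otimes U)\bigr).
\]
This is a $k$-linear functor on the category of \emph{vector spaces}: every $k$-linear map $U\to U'$ induces a map $\Phi^j(U)\to\Phi^j(U')$. If $U$ is a module over a commutative $k$-algebra $S$, then $\Phi^j(U)$ is an $S$-module, with $s$ acting as $\Phi^j(s\cdot)$.

\begin{lemma}\label{lem:ss}
Let $S$ be a commutative $k$-algebra, $N$ an $S$-module, $W$ a $k$-vector space and $n\ge0$. If $\Phi^j(S\otimes W)=0$ for $j<n$, then
\[
\operatorname{Ext}^i_{T'\otimes S}(E'\otimes N,\,T'\otimes S\otimes W)\cong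
\begin{cases}0,&i<n,\\ \operatorname{Hom}_S\bigl(N,\Phi^n(S\otimes W)\bigr),&i=n.\end{cases}
\]
\end{lemma}

\begin{proof}
Let $D_\bullet\to N$ be a free $S$-resolution and $V=T'\otimes S\otimes W$. By the K\"unneth formula over the field $k$, the total complex of $L_\bullet\otimes D_\bullet$ has homology $E'\otimes N$ in degree $0$ and none elsewhere; its terms are free over $T'\otimes S$. So the Ext groups in question are the cohomology of the total complex of the first-quadrant double complex
\[
C^{b,a}=\operatorname{Hom}_{T'\otimes S}(L_a\otimes D_b,V)\cong\operatorname{Hom}_S\bigl(D_b,\operatorname{Hom}_{T'}(L_a,V)\bigr).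
\]
Recall that such a double complex has a spectral sequence in which $\mathcal E_1^{b,j}=H^j(C^{b,\bullet})$, the page $\mathcal E_2$ is the cohomology of $\mathcal E_1^{\bullet,j}$ in the $b$-direction, the differentials are $d_r:\mathcal E_r^{b,j}\to\mathcal E_r^{b+r,j-r+1}$, and the $i$th cohomology of the total complex has a finite filtration with quotients $\mathcal E_\infty^{b,i-b}$. Since $D_b$ is free, $\operatorname{Hom}_S(D_b,-)$ is exact, so $\mathcal E_1^{b,j}=\operatorname{Hom}_S(D_b,\Phi^j(S\otimes W))$ and
\[
\mathcal E_2^{b,j}=\operatorname{Ext}^b_S\bigl(N,\Phi^j(S\otimes W)\bigr).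
\]
The rows $j<n$ vanish. Hence every term of total degree $<n$ vanishes, and in total degree $n$ only $\mathcal E_2^{0,n}=\operatorname{Hom}_S(N,\Phi^n(S\otimes W))$ can be nonzero. For $r\ge2$ the differential $d_r$ leaving position $(0,n)$ lands in row $n-r+1<n$, and the one entering it starts in column $-r<0$. So $\mathcal E_\infty^{0,n}=\mathcal E_2^{0,n}$.
\end{proof}

If $S=k[Z]$ and $N=k[Z^{\pm1}]$, then every value of an $S$-linear map $h$ on $N$ is divisible by every $x\in Z$, because $h(e)=x\,h(x^{-1}e)$. So the range of vanishing grows by one as soon as $\Phi^n(S\otimes W)$ has no nonzero element divisible by all $x\in Z$. Whether this happens depends on the size of $Z$, as the first nontrivial case shows.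

\begin{example}\label{ex:series}
Let $T'=k[t]$ and $E'=k[t^{\pm1}]=\bigcup_jt^{-j}T'$. Each $t^{-j}T'$ is free on $t^{-j}$, so \eqref{eq:tel} is a free resolution of $E'$. Applying $\operatorname{Hom}_{T'}(-,U[t])$, where $U[t]=T'\otimes U$, gives
\[
\prod_{j\ge0}U[t]\to\prod_{j\ge0}U[t],\qquad(a_j)\mapsto(a_j-ta_{j+1}).
\]
In the kernel each $a_j$ is divisible by all powers of $t$, so $\Phi^0(U)=0$. The map $(b_j)\mapsto\sum_jt^jb_j$ from $\prod_jU[t]$ to $U[[t]]/U[t]$ is onto, and it sends $(a_j-ta_{j+1})$ to the class of $a_0$, which is $0$. Conversely, if $a_0=\sum_jt^jb_j$ is a polynomial, then $a_j=\sum_{i\ge j}t^{i-j}b_i=t^{-j}\bigl(a_0-\sum_{i<j}t^ib_i\bigr)$ is both a power series and a Laurent polynomial, hence a polynomial, and $b_j=a_j-ta_{j+1}$. Thus $\Phi^1(U)=U[[t]]/U[t]$, naturally in $U$. With $S=k[Z]$, $N=k[Z^{\pm1}]$, $W=k$ and $n=1$, Lemma~\ref{lem:ss} gives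
\[
\operatorname{Ext}^1_{k[t,Z]}\bigl(k[t^{\pm1},Z^{\pm1}],\,k[t,Z]\bigr)\cong\operatorname{Hom}_S\bigl(N,\,S[[t]]/S[t]\bigr).
\]

\emph{$Z$ uncountable.} Let the class of $u=\sum_js_jt^j$ be divisible by every $x\in Z$. The countably many polynomials $s_j$ involve countably many variables, so some $x\in Z$ occurs in none of them. Divisibility by $x$ modulo $S[t]$ means that $x$ divides $s_j$ for all large $j$; setting $x=0$ gives $s_j=0$ for all large $j$. So the class of $u$ is $0$, and the Ext group vanishes.

\emph{$Z=\{x_1,x_2,\dots\}$ countably infinite.} The class of $u=\sum_{j\ge1}(x_1\cdots x_j)^jt^j$ is nonzero, and it is divisible by every monomial $m$, because $m$ divides all but finitely many coefficients. Multiplication by $m$ is injective on $S[[t]]/S[t]$, so $s/m\mapsto s\cdot(u/m)$ is a well-defined nonzero $S$-linear map on $N$. The Ext group does not vanish.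
\end{example}

The example suggests the rule: the number of new variables must exceed the rank of $L_n$, so that every cocycle misses one of them. The new ring is then larger, its resolutions have larger rank, and the next block must be larger again. This produces the sequence $\aleph_0,\aleph_1,\aleph_2,\dots$.

From now on $k$, $X$, $T$, $E$ are as in Theorem~\ref{thm:A}. Put $Y_{-1}=\emptyset$, $Y_n=X_0\cup\dots\cup X_n$, $T_n=k[Y_n]$ and $E_n=k[Y_n^{\pm1}]$, so that $T_{-1}=E_{-1}=k$.

\begin{proposition}\label{prop:finite}
For $n\ge-1$ and every $k$-vector space $W$ we have $\operatorname{Ext}^i_{T_n}(E_n,T_n\otimes W)=0$ for $0\le i\le n$.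
\end{proposition}

\begin{proof}
Induction on $n$; for $n=-1$ there is nothing to prove. Let $n\ge0$, and put $T'=T_{n-1}$, $E'=E_{n-1}$, $S=k[X_n]$, $N=k[X_n^{\pm1}]$, so that $T_n=T'\otimes S$ and $E_n=E'\otimes N$. The induction hypothesis, applied to the vector space $S\otimes W$, gives $\Phi^j(S\otimes W)=0$ for $j<n$; this is why the statement allows arbitrary $W$. Write $\Phi=\Phi^n$. By Lemma~\ref{lem:ss} and the observation after it, it suffices to prove:
\begin{quote}
if $u\in\Phi(S\otimes W)$ is divisible by every $x\in X_n$, then $u=0$.
\end{quote}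

First we choose the resolution $L_\bullet\to E'$ with $\operatorname{rank}L_n<\aleph_n$. If $n=0$, take $L_\bullet=k$ in degree $0$. If $n\ge1$, counting monomials gives $\dim_kT',\dim_kE'\le\aleph_{n-1}$. A $T'$-module of $k$-dimension $\le\aleph_{n-1}$ is a quotient of a free module of rank $\le\aleph_{n-1}$; this free module, and hence the kernel, again has $k$-dimension $\le\aleph_{n-1}$. So every $L_a$ can be taken of rank $\le\aleph_{n-1}$.

Represent $u$ by a cocycle $c:L_n\to T'\otimes S\otimes W$. The value of $c$ on a basis element involves finitely many variables of $X_n$. There is one basis element if $n=0$, and there are at most $\aleph_{n-1}$ if $n\ge1$. So there is $J\subseteq X_n$ with $|J|<\aleph_n$ such that $c$ takes values in the $T'$-submodule $T'\otimes k[J]\otimes W$. Viewed as a map $c_0$ into this submodule it is still a cocycle, since $c_0$ vanishes on the image of $L_{n+1}$. Hence $u=\Phi(\iota)(u_0)$, where $u_0$ is the class of $c_0$ and $\iota:k[J]\otimes W\to S\otimes W$ is the inclusion.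

Since $|J|<|X_n|$, there is $x\in X_n\setminus J$. Let $\pi:S\otimes W\to S\otimes W$ be the $k$-linear map that sets $x=0$, that is, the projection onto $k[X_n\setminus\{x\}]\otimes W$ with kernel $xS\otimes W$. It is not $S$-linear, but $\Phi$ is a functor on vector spaces, so $\Phi(\pi)$ is defined. We have $\pi\iota=\iota$ and $\pi\circ(x\cdot)=0$. Writing $u=xv=\Phi(x\cdot)v$, we obtain
\[
u=\Phi(\iota)u_0=\Phi(\pi)\Phi(\iota)u_0=\Phi(\pi)u=\Phi\bigl(\pi\circ(x\cdot)\bigr)v=0 .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:all}
$E$ is a nonzero flat $T$-module, and $\operatorname{Ext}^i_T(E,T^{(\lambda)})=0$ for all $i\ge0$ and all sets $\lambda$.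
\end{proposition}

\begin{proof}
$E$ is a localization of the domain $T$, so it is nonzero and flat, and it is the increasing union of the submodules $E^{(n)}=T[x^{-1}:x\in Y_n]=T\otimes_{T_n}E_n$. Since $T=T_n\otimes k[X\setminus Y_n]$ is free over $T_n$, the functor $T\otimes_{T_n}-$ turns a free resolution of $E_n$ into one of $E^{(n)}$, and adjunction gives $\operatorname{Ext}^j_T(E^{(n)},H)=\operatorname{Ext}^j_{T_n}(E_n,H)$ for every $T$-module $H$. As a $T_n$-module, $T^{(\lambda)}\cong T_n\otimes W$ with $W=k[X\setminus Y_n]\otimes k^{(\lambda)}$. By Proposition~\ref{prop:finite},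
\[
\operatorname{Ext}^j_T(E^{(n)},T^{(\lambda)})=0\qquad\text{for }j\le n .
\]
Fix $i\ge0$. The sequence \eqref{eq:tel} for the chain $E^{(i)}\subseteq E^{(i+1)}\subseteq\cdots$ yields an exact sequence
\[
\prod_{n\ge i}\operatorname{Ext}_T^{i-1}(E^{(n)},T^{(\lambda)})\to\operatorname{Ext}^i_T(E,T^{(\lambda)})\to\prod_{n\ge i}\operatorname{Ext}_T^{i}(E^{(n)},T^{(\lambda)}),
\]
whose first term is $0$ if $i=0$. Both outer terms vanish.
\end{proof}

The variables in $X'$ enter only through the coefficient space $W$; their purpose is to adjust the cardinality of $R$.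

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Apply the construction of Section~\ref{sec:fold} to $T$ and $E$, and put $M=\operatorname{Ker}f=\operatorname{Im}f$. The sequence $\cdots\xrightarrow{f}P\xrightarrow{f}P\xrightarrow{f}M\to0$ is a free resolution. Hence for every $R$-module $B$ and every $i\ge1$, the group $\operatorname{Ext}^i_R(M,B)$ is the cohomology of $\operatorname{Hom}_R(\mathbf P,B)$ and $\operatorname{Tor}_i^R(B,M)$ is the homology of $B\otimes_R\mathbf P$; by periodicity neither depends on $i$.

\subsection*{$M$ is strongly Gorenstein projective}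
Take $H=T^{(\lambda)}$, so that $R\otimes_TH=R^{(\lambda)}$. By Propositions~\ref{prop:all} and \ref{prop:fold}(b), $\operatorname{Hom}_R(\mathbf P,R^{(\lambda)})$ is exact. A projective module $Q$ is a direct summand of some $R^{(\lambda)}$, so $\operatorname{Hom}_R(\mathbf P,Q)$ is a direct summand of an exact complex, hence exact. Thus $M\in\mathcal{SGP}(R)\subseteq\mathcal{GP}(R)$.

\subsection*{$M$ is not Ding projective}
The module $F=R\otimes_TE$ is flat over $R$, since $-\otimes_RF\cong-\otimes_TE$. Take $H=E$. As $\operatorname{Ext}^0_T(E,E)$ contains $\mathrm{id}_E\ne0$, Proposition~\ref{prop:fold}(b) shows that $\operatorname{Hom}_R(\mathbf P,F)$ is not exact. So $\operatorname{Ext}^i_R(M,F)\ne0$ for all $i\ge1$, and $M\notin\mathcal{DP}(R)$ by Lemma~\ref{lem:necessary}. The proof of Proposition~\ref{prop:fold}(b) names a nonzero class: it is $(0,\varepsilon,0)$, where $\varepsilon:G\to E$ vanishes on $G_i$ for $i>0$ and is on $G_0$ the augmentation $G_0\to E^{(\mathbb N)}$ followed by the first coordinate projection. Indeed $\varepsilon\partial=0$, and $\varepsilon$ is not of the form $\psi'\partial$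 because $\partial G_0=0$ and $\varepsilon G_0\neq0$. This answers the problem in the negative.

\subsection*{$M$ is not Gorenstein flat}
We look for an injective module whose tensor product with $\mathbf P$ is dual to one of the complexes in Proposition~\ref{prop:fold}(b). Let $K$ be the field of fractions of $T$. It is injective over $T$ by Baer's criterion: a $T$-linear map $g:\mathfrak b\to K$ on an ideal $\mathfrak b\neq0$ satisfies $s\,g(t)=g(st)=t\,g(s)$, so it is multiplication by the constant $g(s)/s\in K$. Put $I=\operatorname{Hom}_T(R,K)$. It is an injective $R$-module, since $\operatorname{Hom}_R(-,I)\cong\operatorname{Hom}_T(-,K)$ is exact. Also $I\cong\operatorname{Hom}_K(R\otimes_TK,K)$ is the $K$-dual of the three-dimensional $K$-algebra $R\otimes_TK$, compatibly with the action of $R$, so $\operatorname{Hom}_K(I,K)\cong R\otimes_TK$ as $R$-modules. Therefore $I\otimes_R\mathbf P$ is a complex of $K$-vector spaces with dual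
\[
\operatorname{Hom}_K(I\otimes_R\mathbf P,K)\cong\operatorname{Hom}_R\bigl(\mathbf P,\operatorname{Hom}_K(I,K)\bigr)\cong\operatorname{Hom}_R(\mathbf P,R\otimes_TK).
\]
The inclusion $E\subseteq K$ is a nonzero element of $\operatorname{Ext}^0_T(E,K)$, so the right side is not exact by Proposition~\ref{prop:fold}(b). The $K$-dual of an exact complex of vector spaces is exact, so $I\otimes_R\mathbf P$ is not exact. Hence $\operatorname{Tor}_i^R(I,M)\ne0$ for all $i\ge1$, and $M\notin\mathcal{GF}(R)$ by Lemma~\ref{lem:necessary}.

\subsection*{$R$ is coherent}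
Let $\mathfrak a$ be the ideal generated by $r_1,\dots,r_m$. As a $T$-submodule of $R=T^3$ it is generated by the elements $r_j,yr_j,zr_j$, and their coordinates lie in $k[Z]$ for a finite set $Z\subseteq X$. Let $\mathfrak a_0\subseteq k[Z]^3$ be the $k[Z]$-submodule that these elements generate. It is finitely presented, because $k[Z]$ is Noetherian. Since $T$ is flat over $k[Z]$, the map $T\otimes_{k[Z]}\mathfrak a_0\to T^3$ is injective; its image is $\mathfrak a$. So $\mathfrak a$ is finitely presented over $T$. The kernel of a surjection from a finitely generated module onto a finitely presented one is finitely generated. Applied over $T$ to $R^m\to\mathfrak a$, this shows that the kernel is finitely generated over $T$, hence over $R$. So $\mathfrak a$ is finitely presented over $R$, and the proof of Theorem~\ref{thm:A} is complete. \qed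

\medskip
Since $R$ is coherent, the theorem of Ding et al.\ quoted in the introduction shows that $M\notin\mathcal{GF}(R)$ also implies $M\notin\mathcal{DP}(R)$.

\section{Below $\aleph_\omega$}\label{sec:B}

Let $R$ be any ring. By Lemma~\ref{lem:finitepd}, Theorem~\ref{thm:B} follows once flat test modules can be replaced by modules of finite projective dimension. We show that a flat module $L/A$, with $L$ free and $A$ generated by $\aleph_m$ elements, has projective dimension at most $m+1$, and that any $\aleph_m$ relations of a flat module already hold in such a module. Both steps shrink the relation module $A$ while keeping $L/A$ flat, so we want a description of flatness as a finitary closure property of $A$.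

\subsection*{Locally split submodules}
Let $L$ be a free $R$-module with a fixed basis. A submodule $A\subseteq L$ is \emph{locally split} if for each finite set $U\subseteq A$ there is a homomorphism $\theta:L\to A$ with $\theta(u)=u$ for all $u\in U$. By the theorem of Chase and Villamayor \cite[Theorem 4.23]{Lam}, $A$ is locally split if and only if $L/A$ is flat. Three observations are used below. A map $\theta$ that fixes $U$ fixes the submodule generated by $U$. We may take $\theta(L)$ finitely generated, by redefining $\theta$ to be $0$ on the basis elements that do not occur in the elements of $U$. The union of a chain of locally split submodules is locally split, since a finite set lies in one member.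

\begin{lemma}\label{lem:shrink}
Let $A\subseteq L$ be locally split, $\mu$ an infinite cardinal, and $Y\subseteq A$ a subset with $|Y|\le\mu$. Then there is a locally split, $\mu$-generated submodule $A'\subseteq L$ with $Y\subseteq A'\subseteq A$.
\end{lemma}

\begin{proof}
For each finite $U\subseteq A$ fix $\theta_U:L\to A$ that fixes $U$ and whose image is generated by a finite set $Z_U$. Put $V_0=Y$ and $V_{j+1}=V_j\cup\bigcup\{Z_U:U\subseteq V_j\text{ finite}\}$. A set of size $\le\mu$ has at most $\mu$ finite subsets, so $|V_j|\le\mu$ for all $j$. Let $A'\subseteq A$ be generated by $\bigcup_jV_j$. A finite subset of $A'$ lies in the submodule generated by some finite $U\subseteq V_j$, so $\theta_U$ fixes it, and $\theta_U(L)\subseteq A'$ because $Z_U\subseteq V_{j+1}$.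
\end{proof}

We recall two standard facts on projective dimension. If $0\to B'\to B\to B''\to0$ is exact, then $\operatorname{pd}B''\le\max\{\operatorname{pd}B'+1,\operatorname{pd}B\}$, by the long exact Ext sequence. A chain $(B_\gamma)_{\gamma<\tau}$ of submodules indexed by a limit ordinal $\tau$ is \emph{continuous} if $B_\gamma=\bigcup_{\eta<\gamma}B_\eta$ for limit ordinals $\gamma<\tau$. \emph{Auslander's lemma} states: if $B$ is the union of a continuous chain with $B_0=0$ and $\operatorname{pd}B_{\gamma+1}/B_\gamma\le m$ for all $\gamma$, then $\operatorname{pd}B\le m$.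

\begin{lemma}\label{lem:pd}
Let $m<\omega$. If $A\subseteq L$ is locally split and $\aleph_m$-generated, then $\operatorname{pd}A\le m$ and $\operatorname{pd}L/A\le m+1$.
\end{lemma}

\begin{proof}
The second bound follows from the first and the sequence $0\to A\to L\to L/A\to0$. We prove the first by induction on $m$.

Let $m=0$ and let $u_1,u_2,\dots$ generate $A$. There need be no single retraction $L\to A$, but the local retractions can be nested so that they telescope. Put $U_1=Ru_1$. Given a finitely generated $U_j\subseteq A$, choose $\theta_j:L\to A$ with finitely generated image that fixes $U_j$, and put $U_{j+1}=U_j+\theta_j(L)+Ru_{j+1}$. Then $A=\bigcup_jU_j$. With $\theta_0=0$ we have $\theta_j\theta_{j-1}=\theta_{j-1}$ for $j\ge1$, since $\theta_{j-1}(L)\subseteq U_j$. Define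
\[
s:A\to\bigoplus_{j\ge1}L,\quad s(u)_j=u-\theta_{j-1}u,\qquad\qquad t:\bigoplus_{j\ge1}L\to A,\quad t\bigl((w_j)\bigr)=\sum_j\theta_jw_j .
\]
If $u\in U_p$, then $s(u)_j=0$ for $j>p$, so $s(u)$ has finite support, and
\[
ts(u)=\sum_{j=1}^p(\theta_ju-\theta_j\theta_{j-1}u)=\sum_{j=1}^p(\theta_ju-\theta_{j-1}u)=\theta_pu=u .
\]
So $A$ is a direct summand of a free module.

Let $m\ge1$ and let $(u_\gamma)_{\gamma<\omega_m}$ generate $A$, with repetitions allowed. We build a continuous chain of locally split, $\aleph_{m-1}$-generated submodules $A_\gamma\subseteq A$. Put $A_0=0$. Given $A_\gamma$, let $A_{\gamma+1}$ be the module that Lemma~\ref{lem:shrink} provides for $\mu=\aleph_{m-1}$ and the set consisting of $u_\gamma$ and at most $\aleph_{m-1}$ generators of $A_\gamma$. At a limit $\gamma<\omega_m$ take the union; it is locally split, and it is $\aleph_{m-1}$-generated because $|\gamma|\le\aleph_{m-1}$. The union of the whole chain is $A$. By induction $\operatorname{pd}A_\gamma\le m-1$ for all $\gamma$, so $\operatorname{pd}A_{\gamma+1}/A_\gamma\le m$, and Auslander's lemma gives $\operatorname{pd}A\le m$.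
\end{proof}

Each step from $\aleph_{m-1}$ to $\aleph_m$ costs one dimension, so the induction gives no bound at $\aleph_\omega$. The loss is real, as the modules of Section~\ref{sec:ext} show.

\begin{remark}\label{rem:exact}
For $n\ge0$ we have $\operatorname{pd}_{T_n}E_n=n+1$, and the range in Proposition~\ref{prop:finite} cannot be extended to $i=n+1$. Indeed, $E_n$ is flat and equals $L/A$ with $\dim_kL\le\aleph_n$, so $d=\operatorname{pd}E_n\le n+1$ by Lemma~\ref{lem:pd}. By Lemma~\ref{lem:top}, $\operatorname{Ext}^d_{T_n}(E_n,T_n\otimes W)\ne0$ for some $W$, and Proposition~\ref{prop:finite} excludes $d\le n$.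
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $\mathbf P$ be the given complete projective resolution and let $F=L/A$ be flat, with $L$ free; then $A$ is locally split. Consider $P_{i+1}\xrightarrow{d}P_i\xrightarrow{d'}P_{i-1}$ and a map $\xi:P_i\to F$ with $\xi d=0$. We must show that $\xi$ factors through $d'$.

Since $P_i$ is projective, $\xi$ lifts to $\tilde\xi:P_i\to L$, and $\tilde\xi d$ has image in $A$. Choose $m<\omega$ such that $P_{i+1}$ is $\aleph_m$-generated; $m$ may depend on $i$. Let $Y\subseteq A$ be the image under $\tilde\xi d$ of a generating set of size $\le\aleph_m$, take $A'$ as in Lemma~\ref{lem:shrink} with $\mu=\aleph_m$, and put $F'=L/A'$. The composite $\xi':P_i\xrightarrow{\tilde\xi}L\to F'$ satisfies $\xi'd=0$, and $\xi=\rho\xi'$ for the canonical map $\rho:F'\to F$. By Lemma~\ref{lem:pd}, $\operatorname{pd}F'\le m+1$, so Lemma~\ref{lem:finitepd} gives $\zeta:P_{i-1}\to F'$ with $\xi'=\zeta d'$. Then $\xi=(\rho\zeta)d'$. Thus $\operatorname{Hom}_R(\mathbf P,F)$ is exact for every flat $F$, and the complex $\mathbf P$ itself shows that $M$ is Ding projective.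
\end{proof}

In part (2) the terms of $\mathbf P$ may be arbitrarily large, and we bound the test modules instead. Recall that a submodule $B'\subseteq B$ is \emph{pure} if every finite system of equations $\sum_qr_{pq}w_q=b_p$ with $r_{pq}\in R$ and $b_p\in B'$ that has a solution in $B$ has a solution in $B'$; equivalently, $C\otimes_RB'\to C\otimes_RB$ is injective for every right module $C$. If $B$ is flat and $B'$ is pure in $B$, then $B/B'$ and $B'$ are flat: the long exact sequence gives $\operatorname{Tor}_1^R(C,B/B')=\operatorname{Ker}(C\otimes_RB'\to C\otimes_RB)=0$ for all $C$, so $B/B'$ is flat, and then $\operatorname{Tor}_1^R(C,B')\cong\operatorname{Tor}_2^R(C,B/B')=0$.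

\begin{proposition}\label{prop:small}
If $|R|\le\aleph_m$ with $m<\omega$, then every flat $R$-module $F$ has $\operatorname{pd}F\le m+1$.
\end{proposition}

This is a known theorem; see \cite{Simson}. We include a proof.

\begin{proof}
Every subset of cardinality $\le\aleph_m$ of a module $B$ lies in a pure submodule of cardinality $\le\aleph_m$ (see for instance \cite[Lemma 5.3.12]{EJ}). Indeed, let $B^0$ be the submodule that the subset generates; since $|R|\le\aleph_m$, it has cardinality $\le\aleph_m$. Given $B^j$ of cardinality $\le\aleph_m$, there are at most $\aleph_m$ finite systems with constants in $B^j$; let $B^{j+1}$ be generated by $B^j$ and one solution of each system that is solvable in $B$. Then $\bigcup_jB^j$ is pure and has cardinality $\le\aleph_m$.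

Enumerate $F=\{v_\gamma:\gamma<\tau\}$ with $\tau$ an infinite cardinal, repetitions allowed. We build a continuous chain $(F_\gamma)_{\gamma<\tau}$ of submodules with every $F/F_\gamma$ flat. Put $F_0=0$. Given $F_\gamma$, choose a pure submodule $F_{\gamma+1}/F_\gamma$ of the flat module $F/F_\gamma$ that contains the class of $v_\gamma$ and has cardinality $\le\aleph_m$. Then $F_{\gamma+1}/F_\gamma$ and $F/F_{\gamma+1}$ are flat. At a limit $\gamma$ take the union; $F/F_\gamma$ is the direct limit of the flat modules $F/F_\eta$, $\eta<\gamma$, hence flat. The union of the chain is $F$.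

Each quotient $F_{\gamma+1}/F_\gamma$ is $L/A$ with $L$ free of rank $\le\aleph_m$. Then $|A|\le|L|\le\aleph_m$, and $A$ is locally split because the quotient is flat. By Lemma~\ref{lem:pd}, $\operatorname{pd}F_{\gamma+1}/F_\gamma\le m+1$, and Auslander's lemma gives $\operatorname{pd}F\le m+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
If $|R|<\aleph_\omega$, then $|R|\le\aleph_m$ for some $m<\omega$. By Proposition~\ref{prop:small} and Lemma~\ref{lem:finitepd}, $\operatorname{Hom}_R(\mathbf P,F)$ is exact for every complete projective resolution $\mathbf P$ and every flat $F$. So $\mathcal{GP}(R)\subseteq\mathcal{DP}(R)$, and the reverse inclusion holds for every ring.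
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:card}]
If $\kappa\ge\aleph_\omega$, take $k=\mathbb F_2$ and $|X'|=\kappa$ in Theorem~\ref{thm:A}. Then $|X|=\kappa$, since $|\bigsqcup_nX_n|=\aleph_\omega\le\kappa$, and so $|T|=|R|=\kappa$. If $\kappa<\aleph_\omega$, apply Theorem~\ref{thm:B}(2).
\end{proof}

\begin{remark}\label{rem:sharp}
In neither part of Theorem~\ref{thm:B} can $\aleph_\omega$ be replaced by a larger cardinal. Take $k=\mathbb F_2$ and $X'=\emptyset$ in Theorem~\ref{thm:A}. Then $|T|=|E|=|R|=\aleph_\omega$. A $T$-module of cardinality $\le\aleph_\omega$ is a quotient of a free module of rank, and hence of cardinality, $\le\aleph_\omega$, so every term $L_i$ of the resolution of $E$ can be chosen of rank $\le\aleph_\omega$. Then $G$ is a countable direct sum of such modules, and $P$ is free of rank at most $\aleph_\omega$.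
\end{remark}

\begin{thebibliography}{9}

\bibitem{EJ} Enochs and Jenda, \emph{Relative Homological Algebra}.

\bibitem{Lam} Lam, \emph{Lectures on Modules and Rings}.

\bibitem{Simson} D.~Simson, Math. Ann. 209 (1974).

\bibitem{SML} \emph{Strict Mittag-Leffler conditions and locally split morphisms}, \texttt{https://www.dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 147361/\allowbreak CzechMathJ\_68-2018-3\_8.pdf}.

\end{thebibliography}
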